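\title{Compact spaces all of whose subspaces are dominated by the rationals}

\begin{abstract}
A space is dominated by a space $M$ if it has a cover by compact sets indexed monotonically by the compact subsets of $M$, and strongly dominated if, in addition, every compact subset lies in a member of the cover. We prove in ZFC that a Tychonoff space has a countable network if and only if each of its subspaces is dominated by some second countable space. It follows that a compact space all of whose subspaces are strongly $\mathbb{Q}$-dominated is metrizable. For every second countable $M$ we also determine the compact spaces all of whose subspaces are $M$-dominated or strongly $M$-dominated; for $M=\mathbb{Q}$ these are exactly the countable compact spaces.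
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces in this paper are Tychonoff. For a space $M$, let $\mathcal{K}(M)$ be the family of all compact subsets of $M$, the empty set included.

\begin{definition}\label{def:dom}
A family $\{F_K:K\in\mathcal{K}(M)\}$ of subsets of a space $Y$ is \emph{ordered by $M$} if $K\subset L$ implies $F_K\subset F_L$. The space $Y$ is \emph{$M$-dominated} if it has a cover by compact sets that is ordered by $M$. It is \emph{strongly $M$-dominated} if it has such a cover with the additional property that every compact set $P\subset Y$ is contained in some $F_K$.
\end{definition}

The definition compares two partially ordered sets. Strong domination says that there is an order-preserving map from $\mathcal{K}(M)$ to $\mathcal{K}(Y)$ whose image is cofinal, so that the compact subsets of $Y$ are exhausted in a pattern no more complicated than that of $M$. Domination asks only that the singletons of $Y$ be absorbed. Four simple cases show the range of the notion.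
\begin{itemize}
\item[(a)] A compact space $Y$ is strongly $M$-dominated for every $M$: put $F_K=Y$.
\item[(b)] If $M$ is compact and $Y$ is $M$-dominated, then $Y=\bigcup_K F_K=F_M$ is compact.
\item[(c)] If $M=\omega$ is the countably infinite discrete space, then $Y$ is $M$-dominated exactly when it is a union of countably many compact sets $E_n$: the family $\mathcal{K}(\omega)$ is countable, and conversely one puts $F_K=\bigcup_{n\in K}E_n$.
\item[(d)] Every space $Y$ is strongly $Y$-dominated: put $F_K=K$.
\end{itemize}
By (a), domination says nothing about a compact space itself. By (d), every subspace of a compact metrizable space is strongly dominated by a second countable space. One is led to impose domination on all subspaces of a compact space and to ask whether metrizability follows. For the space $\mathbb{Q}$ of rational numbers with its usual topology, the question comes from \cite{Source}: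
\begin{quote}
Suppose that $X$ is a compact space and every subspace of $X$ is strongly $\mathbb{Q}$-dominated. Is it true in ZFC that $X$ must be metrizable?
\end{quote}

The first test spaces suggest a positive answer. The one-point compactification of an uncountable discrete space and the ordinal space $\omega_1+1$ both contain uncountable discrete subspaces (in the second case, the successor ordinals), and no uncountable discrete space is dominated by a second countable space (Lemma~\ref{lem:discrete}). Two examples show that this observation is far from a proof. The space $\omega_1$ is strongly $\mathbb{Q}$-dominated although it is neither Lindel\"of nor separable (Example~\ref{ex:omega1}), so domination of one space is a weak condition. The Sorgenfrey line has no uncountable discrete subspace (Example~\ref{ex:sorg}), so it must be excluded by a different argument.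

The answer is yes, and it follows from a theorem in which neither compactness, nor strong domination, nor the choice of $\mathbb{Q}$ plays a role. Recall that a \emph{network} of a space $X$ is a family $\mathcal{N}$ of subsets of $X$, not necessarily open, such that whenever $x\in W$ and $W$ is open there is $N\in\mathcal{N}$ with $x\in N\subset W$.

\begin{theorem}[ZFC]\label{thm:network}
For a space $X$ the following are equivalent:
\begin{itemize}
\item[(i)] every subspace $Y\subset X$ is $M_Y$-dominated for some second countable space $M_Y$, which may depend on $Y$;
\item[(ii)] $X$ has a countable network.
\end{itemize}
\end{theorem}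

\begin{corollary}[ZFC]\label{cor:main}
If $X$ is compact and every subspace of $X$ is strongly $\mathbb{Q}$-dominated, then $X$ is metrizable.
\end{corollary}

\begin{proof}
Condition (i) of Theorem~\ref{thm:network} holds with $M_Y=\mathbb{Q}$, so $X$ has a countable network. A compact space with a countable network is metrizable \cite[3.1.19]{Eng}.
\end{proof}

The same argument, together with (d), shows that if the second countable dominating space may vary with the subspace, then the compact spaces all of whose subspaces are dominated, or strongly dominated, are exactly the compact metrizable spaces. If the dominating space is fixed, the class is much smaller.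

\begin{theorem}[ZFC]\label{thm:class}
Let $M$ be a second countable space and $X$ a compact space.
\begin{itemize}
\item[(1)] If $M$ is compact, then every subspace of $X$ is $M$-dominated if and only if $X$ is finite, and the same holds for strong $M$-domination.
\item[(2)] If $M$ is not compact, then every subspace of $X$ is $M$-dominated if and only if $X$ is countable.
\item[(3)] If $M$ is locally compact and not compact, then every subspace of $X$ is strongly $M$-dominated if and only if $X$ is countable and has only finitely many non-isolated points.
\item[(4)] If $M$ is not locally compact (for example, $M=\mathbb{Q}$), then every subspace of $X$ is strongly $M$-dominated if and only if $X$ is countable.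
\end{itemize}
\end{theorem}

Thus the compact spaces in the question are exactly the countable ones. For instance, $[0,1]$ has a subspace that is not $\mathbb{Q}$-dominated, while the ordinal space $\omega^2+1$, which is countable and has infinitely many non-isolated points, has all subspaces strongly $\mathbb{Q}$-dominated but not all subspaces strongly $\omega$-dominated.

The proof that (i) implies (ii) has three stages. The index set $\mathcal{K}(M)$ is usually uncountable, but $M$ has a countable base, and to each basic open set $U$ we attach the union of all $F_L$ with $L\subset U$. Section~\ref{sec:approx} shows that, under side conditions on the dominated space, the closures of these countably many sets behave like a network, except that they give no information inside certain compact sets. Section~\ref{sec:network} removes this defect when all compact subsets are countable, by splitting the space into countably many pieces. Section~\ref{sec:proof1} verifies the side conditions and reduces the general case to this one by splitting $X$ into two pieces without uncountable compact subsets. Section~\ref{sec:class} proves Theorem~\ref{thm:class}; the new ingredient there is a count of the $M$-dominated subspaces.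

\section{Background}\label{sec:back}

We write $\omega=\{0,1,2,\dots\}$, $\omega_1$ for the first uncountable ordinal, and $\mathfrak{c}=2^{\omega}$; recall that $\mathfrak{c}^{\omega}=\mathfrak{c}$. ``Countable'' includes finite. A Tychonoff space is second countable if and only if it is separable and metrizable. A space is \emph{Lindel\"of} if every open cover has a countable subcover; it is \emph{hereditarily Lindel\"of} (\emph{hereditarily separable}) if all its subspaces are Lindel\"of (separable). A point $z$ is a \emph{$G_\delta$-point} if $\{z\}$ is an intersection of countably many open sets, and an \emph{$F_\sigma$-set} is a union of countably many closed sets. A \emph{cluster point} of a sequence $(x_n)$ is a point each of whose neighborhoods contains $x_n$ for infinitely many $n$; a sequence in a compact space has a cluster point in that space. We use the following facts.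
\begin{itemize}
\item[(F1)] A compact space with a countable network is metrizable \cite[3.1.19]{Eng}. In particular, a countable compact space is metrizable, since its singletons form a network.
\item[(F2)] If a space has a countable network, then so do its subspaces (take traces), and it is separable (take a point in each nonempty member). If $T=\bigcup_n T_n$ and $\mathcal{N}_n$ is a network of the subspace $T_n$, then $\bigcup_n\mathcal{N}_n$ is a network of $T$.
\item[(F3)] A Lindel\"of space in which every countably infinite subset has an accumulation point is compact. A metrizable space that is not compact contains an infinite closed discrete subset.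
\item[(F4)] If $z$ is a $G_\delta$-point of $T$, say $\{z\}=\bigcap_m O_m$ with $O_m$ open, then regularity gives closed neighborhoods $W_0\supset W_1\supset\cdots$ of $z$ with $W_m\subset O_m$, so $\bigcap_m W_m=\{z\}$. If $T$ is compact, the $W_m$ form a neighborhood base at $z$: for open $V\ni z$ the compact sets $W_m\setminus V$ decrease and have empty intersection, so one of them is empty.
\item[(F5)] In a hereditarily Lindel\"of space every open set $V$ is an $F_\sigma$-set: by regularity $V$ is covered by open sets whose closures lie in $V$, and countably many of them suffice. Applying this to the complement of a point shows that all points are $G_\delta$-points.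
\end{itemize}

The failure of either hereditary property is witnessed by a subspace of a simple form. For $Y=\{y_\alpha:\alpha<\omega_1\}$, the \emph{initial segments} of $Y$ are the countable sets $Y_\alpha=\{y_\beta:\beta<\alpha\}$, $\alpha<\omega_1$. Every countable subset of $Y$ lies in an initial segment.

\begin{lemma}\label{lem:sequences}
Let $X$ be a space.
\begin{itemize}
\item[(a)] If $X$ is not hereditarily Lindel\"of, there are distinct points $y_\alpha\in X$, $\alpha<\omega_1$, such that all initial segments of $Y=\{y_\alpha:\alpha<\omega_1\}$ are open in $Y$.
\item[(b)] If $X$ is not hereditarily separable, there are distinct points $y_\alpha\in X$, $\alpha<\omega_1$, such that all initial segments of $Y=\{y_\alpha:\alpha<\omega_1\}$ are closed in $Y$.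
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $Z\subset X$ have an open cover without a countable subcover. Recursively choose $y_\alpha\in Z\setminus\bigcup_{\beta<\alpha}O_\beta$ and a member $O_\alpha$ of the cover with $y_\alpha\in O_\alpha$. Then $y_\beta\in O_\beta\cap Y\subset\{y_\gamma:\gamma\le\beta\}$, so $Y_\alpha=Y\cap\bigcup_{\beta<\alpha}O_\beta$ is open in $Y$.

(b) Let $Z\subset X$ be non-separable. Recursively choose $y_\alpha\in Z\setminus\overline{\{y_\beta:\beta<\alpha\}}$. If $\gamma\ge\alpha$, then $y_\gamma\notin\overline{Y_\gamma}\supset\overline{Y_\alpha}$, so $Y_\alpha$ is closed in $Y$.
\end{proof}

\section{Countably many sets that approximate an ordered cover}\label{sec:approx}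

Throughout this section $M$ is a second countable space and $T$ is $M$-dominated by the cover $\{F_K:K\in\mathcal{K}(M)\}$. We want to replace this cover by countably many sets. Fix a countable base $\mathcal{B}$ of $M$ that contains $\emptyset$ and is closed under finite unions. Then for every compact $K$ and every open $O\supset K$ there is $U\in\mathcal{B}$ with $K\subset U\subset O$. For $U\in\mathcal{B}$ and $K\in\mathcal{K}(M)$ put
\[
C(U)=\bigcup\{F_L:L\in\mathcal{K}(M),\ L\subset U\},\qquad
G_K=\bigcap\{\overline{C(U)}:K\subset U\in\mathcal{B}\},
\]
with closures taken in $T$. There are only countably many sets $C(U)$, and $U\subset U'$ implies $C(U)\subset C(U')$. If $K\subset U$, then $F_K\subset C(U)$; hence $F_K\subset G_K$, and the closed sets $G_K$ cover $T$.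

As $U$ shrinks to $K$, the sets $\overline{C(U)}$ shrink to $G_K$, which can be larger than $F_K$. For example, let $M=\{0\}\cup\{1/n:n\ge1\}$, $T=\{a,b\}$, $F_K=\{a\}$ for $K\subset\{0\}$ and $F_K=T$ otherwise; then $G_{\{0\}}=T$. So it is $G_K$, not $F_K$, that the countable family can approximate.

A \emph{shrinking sequence for $K$} is a decreasing sequence $(U_n)$ of members of $\mathcal{B}$ containing $K$ such that every open $O\supset K$ contains some $U_n$. Such a sequence exists: list the members of $\mathcal{B}$ containing $K$ as $V_0,V_1,\dots$, with repetitions if necessary, put $U_0=V_0$, and choose $U_{n+1}\in\mathcal{B}$ with $K\subset U_{n+1}\subset U_n\cap V_{n+1}$. For every shrinking sequence, $G_K=\bigcap_n\overline{C(U_n)}$, by monotonicity of $C$.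

The next lemma is the only place where the ordering of the cover is used. Its point is that compact sets $L_n\subset U_n$ have, together with $K$, a compact union.

\begin{lemma}\label{lem:select}
Let $(U_n)$ be a shrinking sequence for $K$.
\begin{itemize}
\item[(a)] If $x_n\in C(U_n)$ for all $n$, then for each $j$ there is a compact set $L^{(j)}\subset U_j$ with $\{x_n:n\ge j\}\subset F_{L^{(j)}}$. In particular, $\{x_n:n\in\omega\}$ is contained in a compact subset of $T$.
\item[(b)] If $V\subset T$ is open and $G_K\subset V$, then $C(U_n)\subset V$ for some $n$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Choose compact sets $L_n\subset U_n$ with $x_n\in F_{L_n}$ and let $L^{(j)}=K\cup\bigcup_{n\ge j}L_n$, a subset of $U_j$. To see that $L^{(j)}$ is compact, cover it by open subsets of $M$. Finitely many of them cover $K$. Their union contains some $U_m$, hence all $L_n$ with $n\ge m$, and the finitely many remaining $L_n$ are compact. Since the cover is ordered by $M$, we have $x_n\in F_{L_n}\subset F_{L^{(j)}}$ for $n\ge j$.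

(b) Otherwise pick $x_n\in C(U_n)\setminus V$ for every $n$. By (a) the sequence has a cluster point $w\in T$. For each $j$ we have $x_n\in C(U_j)$ whenever $n\ge j$, so $w\in\overline{C(U_j)}$. Hence $w\in G_K\subset V$. But $V$ is open and contains no $x_n$, so $w$ is not a cluster point, a contradiction.
\end{proof}

The simplest application already shows how an uncountable ordered cover is reduced to a countable one.

\begin{lemma}\label{lem:discrete}
An uncountable discrete space is not dominated by any second countable space.
\end{lemma}

\begin{proof}
Let $T$ be discrete and $M$-dominated. Compact subsets of $T$ are finite. Let $(U_n)$ be a shrinking sequence for $K$. If all $C(U_n)$ were infinite, we could choose distinct points $x_n\in C(U_n)$, and Lemma~\ref{lem:select}(a) would put an infinite set inside a compact one. So some $C(U_n)$ is finite, and it contains $F_K$. Thus $T$ is covered by the finite sets of the form $C(U)$, of which there are countably many, and $T$ is countable.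
\end{proof}

In general we would like $G_K$ to be compact. This can fail, even for $M=\mathbb{Q}$ and strong domination.

\begin{example}\label{ex:omega1}
The space $\omega_1$ with the order topology is strongly $\mathbb{Q}$-dominated. For $K\in\mathcal{K}(\mathbb{Q})$ let $K^{(0)}=K$, let $K^{(\alpha+1)}$ be the set of non-isolated points of $K^{(\alpha)}$, and take intersections at limit ordinals. These sets are closed and decrease with $\alpha$, and $K\subset L$ implies $K^{(\alpha)}\subset L^{(\alpha)}$. A nonempty countable compact metrizable space has an isolated point by the Baire category theorem, so the sets $K^{(\alpha)}$ decrease strictly while they are nonempty. As $K$ is countable, $\rho(K)=\min\{\alpha:K^{(\alpha)}=\emptyset\}$ is a countable ordinal, and $\rho$ is monotone in $K$.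

The function $\rho$ is unbounded: we construct $K_\alpha\in\mathcal{K}(\mathbb{Q})$ with $K_\alpha^{(\alpha)}\ne\emptyset$ for every $\alpha<\omega_1$. Let $K_0=\{0\}$. For $\alpha>0$ take a nondecreasing sequence of ordinals $\alpha_n<\alpha$ with $\alpha_n+1=\alpha$ for all $n$ if $\alpha$ is a successor, and $\sup_n\alpha_n=\alpha$ if $\alpha$ is a limit. Let $L_n\subset[\frac1{2n+2},\frac1{2n+1}]$ be the image of $K_{\alpha_n}$ under an injective affine map with rational coefficients, and let $K_\alpha=\{0\}\cup\bigcup_nL_n$, a compact set. For $m\ge n$ the closed set $K_\alpha^{(\alpha_n)}$ contains $L_m^{(\alpha_m)}\neq\emptyset$, so $0\in K_\alpha^{(\alpha_n+1)}$ for every $n$, and $0\in K_\alpha^{(\alpha)}$ in both cases.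

Put $F_K=[0,\rho(K)]$. These sets are compact and ordered by $\mathbb{Q}$, and every compact subset of $\omega_1$ is bounded, so it lies in some $F_K$. Every nonempty open $U\subset\mathbb{Q}$ contains an affine copy of each $K_\alpha$, so $C(U)=\omega_1$, and $G_K=\omega_1$ for every nonempty $K$. This set is not compact. It is not Lindel\"of, because of the cover by the open sets $[0,\beta]$, and not separable, because countable sets are bounded.
\end{example}

In this example every countable subset of $G_K$ still lies in a compact set. That much holds whenever points are $G_\delta$; the hypothesis is what lets us remove the closures from the definition of $G_K$, so that Lemma~\ref{lem:select}(a) applies to points of $G_K$.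

\begin{lemma}\label{lem:gdelta}
Suppose that all points of $T$ are $G_\delta$-points. Then every countable subset of $G_K$ is contained in a compact subset of $T$.
\end{lemma}

\begin{proof}
Let $(U_n)$ be a shrinking sequence for $K$. We first show that $G_K\subset\bigcap_jC(U_j)$. Let $z\in G_K$ and let $W_0\supset W_1\supset\cdots$ be closed neighborhoods of $z$ with intersection $\{z\}$, as in (F4). Since $z\in\overline{C(U_m)}$, there is $x_m\in W_m\cap C(U_m)$. Fix $j$ and take $L^{(j)}\subset U_j$ from Lemma~\ref{lem:select}(a). The sequence $(x_m)_{m\ge j}$ lies in the compact set $F_{L^{(j)}}$, so it has a cluster point $w\in F_{L^{(j)}}$. For every $i$ we have $x_m\in W_i$ when $m\ge i$, and $W_i$ is closed, so $w\in W_i$. Hence $w=z$, and $z\in F_{L^{(j)}}\subset C(U_j)$.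

Now let $\{z_n:n\in\omega\}$ be a nonempty countable subset of $G_K$. Then $z_n\in C(U_n)$ for all $n$, and Lemma~\ref{lem:select}(a) applies.
\end{proof}

We isolate the property that results when the sets $G_K$ are compact.

\begin{definition}\label{def:star}
A space $T$ has \emph{property $(\star)$} if there are a countable family $\mathcal{N}$ of closed subsets of $T$ and a cover $\mathcal{G}$ of $T$ by compact sets such that for every $G\in\mathcal{G}$ and every open $V\supset G$ there is $N\in\mathcal{N}$ with $G\subset N\subset V$.
\end{definition}

If $\mathcal{G}$ consists of the singletons, then $\mathcal{N}$ is a network. At the other extreme, a compact space $T$ has $(\star)$ with $\mathcal{N}=\mathcal{G}=\{T\}$. So $\mathcal{N}$ is a network for the members of $\mathcal{G}$ in place of points, and it need not say anything about the inside of these members.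

\begin{proposition}\label{prop:star}
Let $T$ be dominated by a second countable space, with all points of $T$ being $G_\delta$-points. If $T$ is hereditarily separable or Lindel\"of, then all $G_K$ are compact and $T$ has property $(\star)$.
\end{proposition}

\begin{proof}
Suppose that $T$ is hereditarily separable, and let $E$ be a countable dense subset of $G_K$. By Lemma~\ref{lem:gdelta}, $E\subset P$ for a compact $P\subset T$. Then $G_K\subset\overline{E}\subset P$, and the closed set $G_K$ is compact. Suppose instead that $T$ is Lindel\"of. Then the closed subspace $G_K$ is Lindel\"of. A countably infinite set $E\subset G_K$ lies in a compact set by Lemma~\ref{lem:gdelta}, so it has an accumulation point, which belongs to $G_K$. By (F3), $G_K$ is compact.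

Let $\mathcal{N}=\{\overline{C(U)}:U\in\mathcal{B}\}$ and $\mathcal{G}=\{G_K:K\in\mathcal{K}(M)\}$. Let $V\supset G_K$ be open. Since $G_K$ is compact and $T$ is regular, there is an open $V'$ with $G_K\subset V'\subset\overline{V'}\subset V$. Lemma~\ref{lem:select}(b) gives a member $U_n$ of a shrinking sequence for $K$ with $C(U_n)\subset V'$, and then $G_K\subset\overline{C(U_n)}\subset V$.
\end{proof}

The last hypothesis cannot be dropped: the points of $\omega_1$ are $G_\delta$-points, but $\omega_1$ is not Lindel\"of, so by part (a) of the next lemma it does not have $(\star)$.

\begin{lemma}\label{lem:starcons}
Let $\mathcal{N}$ and $\mathcal{G}$ witness $(\star)$ for $T$.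
\begin{itemize}
\item[(a)] $T$ is Lindel\"of.
\item[(b)] Define $e:T\to\mathcal{P}(\mathcal{N})$ by $e(t)=\{N\in\mathcal{N}:t\in N\}$. Every fiber of $e$ is contained in a compact subset of $T$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Fix an open cover of $T$. Each $G\in\mathcal{G}$ lies in the union $V$ of finitely many members of the cover, and some $N\in\mathcal{N}$ has $G\subset N\subset V$. So the members of $\mathcal{N}$ that are covered by finitely many members of the cover themselves cover $T$, and there are countably many of them.

(b) Let $t\in G\in\mathcal{G}$ and $p\in T\setminus G$. Some $N\in\mathcal{N}$ has $G\subset N\subset T\setminus\{p\}$. Then $N\in e(t)$ and $N\notin e(p)$, so $e(p)\ne e(t)$. Hence the fiber of $e$ through $t$ is contained in $G$.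
\end{proof}

\section{From property $(\star)$ to a countable network}\label{sec:network}

To turn $\mathcal{N}$ into a network we need further sets that cut into the members of $\mathcal{G}$. The idea is visible on the Sorgenfrey line.

\begin{example}\label{ex:sorg}
Let $S$ be the real line with the topology generated by the intervals $[a,b)$. These intervals are clopen, and $S$ is first countable.

The space $S$ is hereditarily separable, so it has no uncountable discrete subspace. Indeed, let $A\subset S$ and let $I$ be the set of isolated points of $A$. For $x\in I$ pick a rational $q_x>x$ with $(x,q_x)\cap A=\emptyset$. If $x<y$ in $I$, then $q_x\le y<q_y$, so $I$ is countable. Let $D\subset A$ be countable and dense in $A$ for the Euclidean topology. If $x\in A\setminus I$, then every interval $(x,b)$ meets $A$, hence $D$. So $D\cup I$ is dense in $A$.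

The space $S$ does not have $(\star)$. Suppose that $\mathcal{N}$ and $\mathcal{G}$ witness it, let $x\in S$ and take $G\in\mathcal{G}$ with $x\in G$. The set $G\cap(-\infty,x)$ is compact and is covered by the open sets $(-\infty,q)$ with $q<x$ rational, so it lies in one of them. For this $q$ the open set $V=(-\infty,q)\cup[x,\infty)$ contains $G$. Take $N\in\mathcal{N}$ with $G\subset N\subset V$. Then $x\in N\cap[q,\infty)\subset[x,\infty)$, so $x$ is the minimum of $N\cap[q,\infty)$. Every real number is thus determined by a pair $(N,q)$, and there are only countably many pairs.

By Proposition~\ref{prop:star}, $S$ is not dominated by any second countable space.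
\end{example}

In the example, the closed set $[q,\infty)$ cuts off the part of $G$ outside the neighborhood $[x,\infty)$, and $N$ takes care of everything outside $G$. In general, the role of the rational half-lines is played by a countable family of closed sets that separates points.

\begin{lemma}\label{lem:separate}
Let $T$ have property $(\star)$. Suppose that $\mathcal{H}$ is a countable family of closed subsets of $T$ such that for all $s\neq t$ in $T$ some $H\in\mathcal{H}$ contains $s$ but not $t$. Then $T$ has a countable network.
\end{lemma}

\begin{proof}
Let $\mathcal{N}$ and $\mathcal{G}$ witness $(\star)$. We show that the finite intersections of members of $\mathcal{N}\cup\mathcal{H}$ form a network. Let $s\in W$ with $W$ open, and take $G\in\mathcal{G}$ with $s\in G$. Each point $t$ of the compact set $G\setminus W$ differs from $s$, so it lies in the open complement of some $H\in\mathcal{H}$ that contains $s$. Finitely many of these complements cover $G\setminus W$. Let $H^*$ be the intersection of the corresponding sets $H$, with $H^*=T$ if $G\subset W$. Then $H^*$ is closed, contains $s$, and misses $G\setminus W$. The set $V=W\cup(T\setminus H^*)$ is open and contains $G$. Take $N\in\mathcal{N}$ with $G\subset N\subset V$. Then $s\in N\cap H^*\subset V\cap H^*\subset W$.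
\end{proof}

It remains to find a separating family. The family $\mathcal{N}$ distinguishes two points exactly when they lie in different fibers of the map $e$ of Lemma~\ref{lem:starcons}. If compact sets are countable, then so are the fibers, and $T$ splits into countably many pieces that meet each fiber at most once. On each piece we need $(\star)$ anew, because the traces of the members of $\mathcal{G}$ on the piece need not be compact. This is why the hypothesis below concerns all subspaces.

\begin{proposition}\label{prop:ctble}
Let $T$ be a space all of whose subspaces have property $(\star)$. If all compact subsets of $T$ are countable, then $T$ has a countable network.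
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:starcons}(a), $T$ is hereditarily Lindel\"of. Let $\mathcal{N}$, $\mathcal{G}$ witness $(\star)$ for $T$ and let $e$ be as in Lemma~\ref{lem:starcons}(b). The fibers of $e$ are countable. Enumerate each fiber without repetitions, and let $T_n$ consist of the $n$-th points of all fibers that have an $n$-th point. Then $T=\bigcup_nT_n$, and $e$ is injective on each $T_n$.

Fix $n$. For each $N\in\mathcal{N}$ the set $T_n\setminus N$ is open in $T_n$, so by (F5) it is a union of countably many closed subsets of $T_n$. Let $\mathcal{H}$ consist of these closed sets, for all $N$, and of the sets $N\cap T_n$. Let $s\neq t$ in $T_n$. Since $e(s)\ne e(t)$, some $N\in\mathcal{N}$ contains exactly one of the two points. If it contains $s$, take $H=N\cap T_n$. If it contains $t$, then $s$ lies in one of the closed sets $H$ whose union is $T_n\setminus N$, and $t\notin H$. As $T_n$ has $(\star)$, Lemma~\ref{lem:separate} gives a countable network of $T_n$. By (F2), $T$ has a countable network.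
\end{proof}

\section{Proof of Theorem~\ref{thm:network}}\label{sec:proof1}

\subsection*{A countable network gives domination}
Assume (ii) and let $Y\subset X$. By (F2), $Y$ has a countable network $\mathcal{N}$. Let $M$ be the set $Y$ with the topology generated by $\mathcal{N}\cup\{Y\setminus N:N\in\mathcal{N}\}$. This topology has a countable base of clopen sets. It is Hausdorff: for $x\ne y$ some $N\in\mathcal{N}$ has $x\in N\subset Y\setminus\{y\}$, and $N$, $Y\setminus N$ are disjoint open sets. So $M$ is a second countable Tychonoff space. Open subsets of $Y$ are unions of members of $\mathcal{N}$, so the identity $M\to Y$ is continuous, and compact subsets of $M$ are compact in $Y$. The sets $F_K=K$, $K\in\mathcal{K}(M)$, form a cover of $Y$ by compact sets ordered by $M$. This proves (i).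

\subsection*{Uncountable compact sets are large}
For the converse we want to split $X$ into two pieces to which Proposition~\ref{prop:ctble} applies. The splitting is a recursion of length $\mathfrak{c}$ that puts a point of each uncountable compact set into each piece. It requires that there be at most $\mathfrak{c}$ such sets and that each have at least $\mathfrak{c}$ points. The next lemma gives the second requirement; the separability that it provides will also lead to the first.

\begin{lemma}\label{lem:perfect}
Every uncountable, compact, hereditarily Lindel\"of space $P$ contains a closed separable subspace $A$ with $|A|\ge\mathfrak{c}$.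
\end{lemma}

\begin{proof}
Let $O$ be the union of all countable open subsets of $P$. Since $O$ is Lindel\"of, it is a union of countably many of them, so it is countable. Thus $Q=P\setminus O$ is a nonempty compact space. It has no isolated point: if $V\subset P$ were open with $V\cap Q=\{p\}$, then $V\subset O\cup\{p\}$ would be countable, and $p\in O$.

For finite $0$--$1$ sequences $s$ we choose closed sets $Q_s\subset Q$ with nonempty interior in $Q$. Let $Q_\emptyset=Q$. The interior of $Q_s$ contains two distinct points, since $Q$ has no isolated points; let $Q_{s0}$ and $Q_{s1}$ be disjoint closed neighborhoods of them contained in $Q_s$. For each $n$ the $2^n$ sets $Q_s$ with $|s|=n$ are pairwise disjoint. Let $A'=\bigcap_n\bigcup_{|s|=n}Q_s$, a compact set. For $a\in A'$ there is a unique $f(a)\in2^\omega$ such that $a\in Q_s$ for every finite initial part $s$ of $f(a)$. The preimage of the set of sequences that extend $s$ is $A'\cap Q_s$, which is open in $A'$ because its complement is the union of the finitely many closed sets $A'\cap Q_t$ with $|t|=|s|$, $t\neq s$. So $f$ is continuous. It is onto, because for $x\in2^\omega$ the nonempty compact sets $Q_s$, with $s$ an initial part of $x$, form a decreasing sequence.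

Choose one point of $A'$ over each element of a countable dense subset of $2^\omega$, and let $A$ be the closure of the set of chosen points. Then $A$ is closed and separable, and $f(A)$ is a compact dense subset of $2^\omega$, so $f(A)=2^\omega$ and $|A|\ge\mathfrak{c}$.
\end{proof}

The lemma fails without the Lindel\"of hypothesis: in the one-point compactification of an uncountable discrete space, the closure of a countable set is countable.

\subsection*{Domination of all subspaces gives a countable network}
Assume (i). By Lemma~\ref{lem:discrete}, $X$ has no uncountable discrete subspace.

\medskip\noindent\textbf{Step 1: $X$ is hereditarily Lindel\"of.} We cannot yet apply Proposition~\ref{prop:star} to $X$, since none of its side conditions is known. They do hold for the subspace that would witness the failure of the claim. Suppose that the claim fails and let $Y=\{y_\alpha:\alpha<\omega_1\}$ be as in Lemma~\ref{lem:sequences}(a). Every point $y\in Y$ has a countable open neighborhood $N$ in $Y$, namely an initial segment, and $\{y\}$ is the intersection of $N$ with the open sets $Y\setminus\{z\}$, $z\in N\setminus\{y\}$. So the points of $Y$ are $G_\delta$-points in $Y$.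

Next, $Y$ is hereditarily separable. Otherwise Lemma~\ref{lem:sequences}(b) gives $Z=\{s_\alpha:\alpha<\omega_1\}\subset Y$ with closed initial segments. Each $s_\alpha$ has an open neighborhood $N_\alpha$ in $Z$ that is countable and misses $\{s_\beta:\beta<\alpha\}$, so $N_\alpha\subset\{s_\beta:\alpha\le\beta<h(\alpha)\}$ for some countable ordinal $h(\alpha)>\alpha$. Recursively choose $\alpha_\xi<\omega_1$, for $\xi<\omega_1$, with $\alpha_\xi\ge h(\alpha_\eta)$ for all $\eta<\xi$. The intervals $[\alpha_\xi,h(\alpha_\xi))$ are pairwise disjoint, so $N_{\alpha_\xi}$ contains no $s_{\alpha_\eta}$ with $\eta\ne\xi$. Then $\{s_{\alpha_\xi}:\xi<\omega_1\}$ is an uncountable discrete subspace of $X$, which is impossible.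

By (i), Proposition~\ref{prop:star} and Lemma~\ref{lem:starcons}(a), $Y$ is Lindel\"of. But $Y$ is uncountable and is covered by its countable open initial segments, a contradiction.

\medskip\noindent\textbf{Step 2: every subspace $T\subset X$ whose compact subsets are countable has a countable network.} Every subspace of $X$ is Lindel\"of by Step~1, has only $G_\delta$-points by (F5), and is dominated by a second countable space by (i). By Proposition~\ref{prop:star}, every subspace of $X$ has $(\star)$. Now apply Proposition~\ref{prop:ctble}.

\medskip\noindent\textbf{Step 3: $X$ is hereditarily separable.} Otherwise let $Y=\{y_\alpha:\alpha<\omega_1\}$ be as in Lemma~\ref{lem:sequences}(b). Every separable subspace $A$ of $Y$ is countable: a countable dense subset of $A$ lies in an initial segment, which is closed in $Y$ and therefore contains $A$. By Lemma~\ref{lem:perfect} and Step~1, $Y$ has no uncountable compact subset. By Step~2, $Y$ has a countable network, so it is separable by (F2), hence countable, a contradiction.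

\medskip\noindent\textbf{Step 4: $X$ has at most $\mathfrak{c}$ closed subsets.} Let $G\subset X$ be compact. It has a countable dense subset $D$ by Step~3, and it is first countable by (F5) and (F4). So every point of $G$ is the limit of a sequence in $D$, and $|G|\le\mathfrak{c}$. Since $X$ has $(\star)$, Lemma~\ref{lem:starcons}(b) gives a map from $X$ to the power set of a countable set all of whose fibers lie in compact sets. There are at most $\mathfrak{c}$ fibers, each of size at most $\mathfrak{c}$, so $|X|\le\mathfrak{c}$. By Step~3 each closed subset of $X$ is the closure of a countable set, and $X$ has at most $\mathfrak{c}^\omega=\mathfrak{c}$ countable subsets.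

\medskip\noindent\textbf{Step 5: splitting $X$.} If $X$ has no uncountable compact subset, Step~2 with $T=X$ gives (ii). Otherwise, by Step~4 we can list the uncountable compact subsets of $X$ as $P_\xi$, $\xi<\mathfrak{c}$, with repetitions if necessary. Each has at least $\mathfrak{c}$ points by Lemma~\ref{lem:perfect}. Recursively choose distinct points $a_\xi,b_\xi\in P_\xi$ that differ from all $a_\eta,b_\eta$ with $\eta<\xi$; this is possible because fewer than $\mathfrak{c}$ points are chosen before stage $\xi$. Let $A=\{a_\xi:\xi<\mathfrak{c}\}$. Each $P_\xi$ contains the point $a_\xi\in A$ and the point $b_\xi\notin A$, so neither $A$ nor $X\setminus A$ contains an uncountable compact set. By Step~2 both have countable networks, and by (F2) so does $X$. This completes the proof of Theorem~\ref{thm:network}. \qed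

\section{A fixed dominating space}\label{sec:class}

Let $M$ be a second countable space. When $M$ is the same for all subspaces of $X$, so is the base $\mathcal{B}$, and the construction of Section~\ref{sec:approx} encodes a dominated subspace by a countable amount of data.

\begin{lemma}\label{lem:count}
If $X$ is compact and metrizable, then at most $\mathfrak{c}$ subspaces of $X$ are $M$-dominated.
\end{lemma}

\begin{proof}
Fix a base $\mathcal{B}$ of $M$ as in Section~\ref{sec:approx} and a metric $d$ on $X$. Let $Y\subset X$ be $M$-dominated by $\{F_K\}$, define $C(U)\subset Y$ as before, and let $\varphi(U)$ be the closure of $C(U)$ in $X$. We claim that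
\[
Y=\bigcup_{K\in\mathcal{K}(M)}\ \bigcap\{\varphi(U):K\subset U\in\mathcal{B}\}.
\]
The left side is contained in the right side because $F_K\subset C(U)$ whenever $K\subset U$. Conversely, let $z\in\varphi(U)$ for all $U\in\mathcal{B}$ with $K\subset U$, and let $(U_n)$ be a shrinking sequence for $K$. Choose $x_n\in C(U_n)$ with $d(x_n,z)<1/(n+1)$. By Lemma~\ref{lem:select}(a) all $x_n$ lie in a compact set $P\subset Y$. As $P$ is closed in $X$, we get $z\in P\subset Y$.

So $Y$ is determined by $\varphi$, a function from the countable set $\mathcal{B}$ to the family of closed subsets of $X$. This family has at most $\mathfrak{c}$ members because $X$ has a countable base. There are at most $\mathfrak{c}^\omega=\mathfrak{c}$ such functions.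
\end{proof}

The rest of Theorem~\ref{thm:class} depends only on the coarse shape of the ordered set $\mathcal{K}(M)$, which the next lemma describes. We order $\omega^\omega$ pointwise.

\begin{lemma}\label{lem:shape}
Let $M$ be second countable.
\begin{itemize}
\item[(a)] If $M$ is not compact, there is an order-preserving map $r$ from $\mathcal{K}(M)$ onto $\omega$.
\item[(b)] If $M$ is locally compact, there are compact sets $M_n\subset M$, $n\in\omega$, such that every $K\in\mathcal{K}(M)$ lies in some $M_n$.
\item[(c)] If $M$ is not locally compact, there is an order-preserving map $K\mapsto g_K$ from $\mathcal{K}(M)$ to $\omega^\omega$ such that for every $f\in\omega^\omega$ some $K$ has $g_K\ge f$.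
\end{itemize}
\end{lemma}

\begin{proof}
(a) By (F3) there is an infinite closed discrete set of distinct points $m_i\in M$, $i\in\omega$. A compact set $K$ contains only finitely many of them. Let $r(K)$ be the least $n$ such that $m_i\notin K$ for all $i\ge n$. Then $r$ is order-preserving and $r(\{m_i:i<n\})=n$.

(b) Cover $M$ by open sets $O_i$, $i\in\omega$, with compact closures, and let $M_n=\overline{O_0}\cup\dots\cup\overline{O_n}$.

(c) Fix a metric on $M$ and a point $q\in M$ without a compact neighborhood. For each $n$ the closed ball of radius $2^{-n}$ about $q$ is not compact, so by (F3) it contains an infinite set of distinct points $m_{n,i}$, $i\in\omega$, that is closed and discrete in the ball, hence in $M$. (For $M=\mathbb{Q}$ and $q=0$, take rationals in the ball that converge to $2^{-n-1}\sqrt2$.) Let $g_K(n)$ be the least $j$ such that $m_{n,i}\notin K$ for all $i\ge j$. Then $K\subset L$ implies $g_K\le g_L$. Given $f\in\omega^\omega$, let $K_f=\{q\}\cup\{m_{n,i}:n\in\omega,\ i<f(n)\}$. Every neighborhood of $q$ contains all but finitely many of the balls, hence all but finitely many points of $K_f$. So $K_f$ is compact, and $g_{K_f}\ge f$.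
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
\emph{Part (1).} Let $M$ be compact. An $M$-dominated space is compact, by case (b) of Section~\ref{sec:intro}. If $X$ is infinite, it has a non-isolated point $p$, and $X\setminus\{p\}$ is not closed in $X$, hence not compact and not $M$-dominated. If $X$ is finite, every $Y\subset X$ is compact, hence strongly $M$-dominated by case (a) of Section~\ref{sec:intro}.

\emph{Countability is necessary in (2), (3) and (4).} Strong domination implies domination, so suppose that every subspace of $X$ is $M$-dominated. By Theorem~\ref{thm:network} and (F1), $X$ is metrizable, hence second countable and hereditarily Lindel\"of. If $X$ were uncountable, it would have at least $\mathfrak{c}$ points by Lemma~\ref{lem:perfect}, and at least $2^{\mathfrak{c}}>\mathfrak{c}$ subspaces, contrary to Lemma~\ref{lem:count}.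

From now on $M$ is not compact, $r$ is the map of Lemma~\ref{lem:shape}(a), and $X$ is countable. By (F1) we may fix a metric $d$ on $X$. The empty subspace is strongly $M$-dominated by $F_K=\emptyset$, so we consider only nonempty $Y\subset X$ and write $Y=\{y_i:i\in\omega\}$, with repetitions allowed.

\emph{Part (2), sufficiency.} The finite sets $F_K=\{y_i:i<r(K)\}$ are ordered by $M$ and cover $Y$.

\emph{Part (3), sufficiency.} Let $X'$ be the set of non-isolated points of $X$, and suppose that it is finite. Every $y\in Y$ has a compact open neighborhood in $Y$. If $y\notin X'$, take $\{y\}$. If $y\in X'$, choose $\varepsilon>0$ that is smaller than the distances from $y$ to the other points of $X'$ and is none of the countably many numbers $d(y,x)$, $x\in X$. The ball $V$ of radius $\varepsilon$ about $y$ is clopen in $X$, hence compact, and $V\cap X'=\{y\}$. The set $V\setminus Y$ consists of isolated points of $X$, so it is open, and $V\cap Y$ is closed in $V$, hence compact.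

Let $V_i$ be a compact open neighborhood of $y_i$ in $Y$ and put $F_K=\bigcup_{i<r(K)}V_i$. These sets are compact and ordered by $M$. A compact set $P\subset Y$ is covered by $V_0,\dots,V_{n-1}$ for some $n$, so $P\subset F_K$ for any $K$ with $r(K)=n$.

\emph{Part (3), necessity.} Let $M$ be locally compact, with $M_n$ as in Lemma~\ref{lem:shape}(b). We first show that a strongly $M$-dominated subspace $Y\subset X$ is locally compact. Let $\{F_K\}$ witness strong domination. Every compact subset of $Y$ lies in some $F_K$, hence in some $F_{M_n}$. Suppose that $y\in Y$ has no compact neighborhood in $Y$. Then no $F_{M_n}$ is a neighborhood of $y$ in $Y$, so there are $x_n\in Y\setminus F_{M_n}$ with $d(x_n,y)<1/(n+1)$. The compact set $\{y\}\cup\{x_n:n\in\omega\}\subset Y$ lies in no $F_{M_n}$, a contradiction.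

It remains to find a subspace that is not locally compact when $X'$ is infinite. The set $X'$ is closed, hence compact, so there are $p\in X'$ and distinct points $p_n\in X'\setminus\{p\}$ with $p_n\to p$. Let $Y=X\setminus\{p_n:n\in\omega\}$; then $p\in Y$. Suppose that $Q\subset Y$ is compact and $Y\cap V\subset Q$ for an open set $V\subset X$ with $p\in V$. Pick $n$ with $p_n\in V$. Since $p_k\to p\neq p_n$, the point $p_n$ has a neighborhood $V'\subset V$ that contains no $p_k$ with $k\ne n$. Since $p_n$ is not isolated, it is in the closure of $V'\setminus\{p_n\}\subset Y\cap V\subset Q$. As $Q$ is closed in $X$, we get $p_n\in Q\subset Y$, a contradiction. So $Y$ is not locally compact at $p$, and it is not strongly $M$-dominated.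

\emph{Part (4), sufficiency.} Let $M$ be not locally compact, with $g_K$ as in Lemma~\ref{lem:shape}(c). If $Y=X$, put $F_K=X$. Otherwise write $X\setminus Y=\{x_n:n\in\omega\}$, with repetitions allowed. A compact subset of $Y$ keeps a positive distance from each $x_n$; a function in $\omega^\omega$ can record lower bounds for these distances, and $g_K$ supplies such a function. Put
\[
F_K=X\setminus\bigcup_{n\in\omega}\Bigl\{x\in X:d(x,x_n)<\frac{1}{g_K(n)+1}\Bigr\}.
\]
The set $F_K$ is closed in $X$, hence compact, and it contains no $x_n$, so $F_K\subset Y$. If $K\subset L$, then $g_K\le g_L$, the removed balls for $L$ are contained in those for $K$, and $F_K\subset F_L$. Let $P\subset Y$ be compact and nonempty. Choose $f\in\omega^\omega$ with $1/(f(n)+1)<d(x_n,P)$ for all $n$, and $K$ with $g_K\ge f$. For $x\in P$ and every $n$,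
\[
d(x,x_n)\ge d(x_n,P)>\frac1{f(n)+1}\ge\frac1{g_K(n)+1},
\]
so $P\subset F_K$. In particular the sets $F_K$ cover $Y$, and $Y$ is strongly $M$-dominated.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Source}
``Contents lists available at ScienceDirect'', \texttt{https://core.ac.uk/download/pdf/82356528.pdf}.

\bibitem{Eng}
Engelking, \emph{General Topology}.

\end{thebibliography}
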